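\title{Detour subgraphs of the hypercube have order $2^n\log n$ edges}

\begin{abstract}
How many edges must a spanning subgraph of the hypercube $Q_n$ keep if no
distance may grow by more than $2$? We show that the minimum lies between
$(0.611-o(1))\,2^n\log_2 n$ and $2^n(7\log_2 n+13)$. Its order of magnitude is
therefore $2^n\log n$, and not $\sqrt n\,2^n$. The construction combines Hamming
codes with parity conditions on blocks of coordinates of geometrically growing
size. The lower bound examines random pairs of vertices at all scales of
distance simultaneously. Both arguments also give bounds when only distances up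
to $t$ have to be respected.
\end{abstract}

\section{Introduction}

The vertices of the hypercube $Q_n$ are the binary vectors of length $n$, and
two vertices are adjacent when they differ in exactly one coordinate. For a
graph $G$ let $d_G(x,y)$ be the distance between $x$ and $y$ in $G$. Let $k\ge0$ be an
integer and let $t$ be a positive integer or $\infty$. A spanning subgraph $H$
of $G$ is a \emph{$(k,t)$-detour subgraph} if
\[
d_H(x,y)\le d_G(x,y)+k\qquad\text{whenever } d_G(x,y)\le t ,
\]
and $f_{k,t}(n)$ is the minimum number of edges of a $(k,t)$-detour subgraph of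
$Q_n$. Thus $f_{k,t}(n)$ measures how far the cube can be thinned when a route
between two vertices at distance at most $t$ may take $k$ extra steps.

The cube is bipartite, so $d_H(x,y)$ has the parity of $d_{Q_n}(x,y)$. For
$k\le1$ adjacent vertices must therefore stay adjacent, and all $n2^{n-1}$ edges
are needed. The first case in which edges can be saved is $k=2$, the subject of
this paper. For example, $f_{2,\infty}(2)=3$: deleting one edge of the $4$-cycle
$Q_2$ raises one distance from $1$ to $3$ and changes no other. A detour
subgraph is connected, so $2^n-1\le f_{2,t}(n)\le n2^{n-1}$, and the question is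
which average degree between about $2$ and $n$ is required. The function
$f_{2,t}(n)$ is nondecreasing in $t$ and equals $f_{2,\infty}(n)$ for $t\ge n$.
The following bounds are known for every $n$:
\begin{equation}\label{eq:known}
2^n\cdot\frac{\log_2 n}{2\cdot10^6}\;<\;f_{2,\infty}(n)\;<\;2^n\cdot\frac34\sqrt{2n}.
\end{equation}
The problem posed in \cite{HP} asks whether $\sqrt n\,2^n$ is the order of
magnitude of $f_{2,\infty}(n)$. Example~\ref{ex:code} below shows why
$\sqrt n$ is a natural guess. The answer is nevertheless negative.

\begin{theorem}\label{thm:upper}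
For every $n\ge2$,
\[
f_{2,\infty}(n)<2^n(7\log_2 n+13).
\]
Moreover, $f_{2,t}(n)\le 2^n\left(\frac72t+14\right)$ for all integers $n,t\ge1$.
\end{theorem}

Since $7\log_2n+13=o(\sqrt n)$, Theorem~\ref{thm:upper} alone gives
$f_{2,\infty}(n)/(\sqrt n\,2^n)\to0$, and it matches the lower bound in
\eqref{eq:known} up to a constant factor. We also give a self-contained lower
bound with a better constant, valid for finite $t$. Let $\omega=0.56714\ldots$
be the solution of $\omega e^{\omega}=1$, so that $\ln(1/\omega)=\omega$.

\begin{theorem}\label{thm:lower}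
Let $t=t(n)\to\infty$, where the value $t=\infty$ is allowed, and let
$\tau=\min(t,n)$. Then
\[
f_{2,t}(n)\ge\Bigl(\frac1{2\omega}-o(1)\Bigr)2^n\ln\tau .
\]
In particular $f_{2,\infty}(n)\ge(0.611-o(1))\,2^n\log_2 n$.
\end{theorem}

The last statement is the case $\tau=n$, with $\frac{\ln2}{2\omega}=0.611\ldots$.

\begin{corollary}\label{cor:order}
We have $f_{2,\infty}(n)=\Theta(2^n\log n)$, and $f_{2,t}(n)=\Theta(2^n\log n)$
whenever $t\ge n^c$ for a fixed $c>0$.
\end{corollary}

\begin{proof}
The upper bound is Theorem~\ref{thm:upper} together with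
$f_{2,t}\le f_{2,\infty}$. The lower bound is Theorem~\ref{thm:lower} together
with $\ln\tau\ge\min(c,1)\ln n$.
\end{proof}

We do not determine the sharp constant, nor the order of $f_{2,t}(n)$ for
smaller growing $t$; there the two theorems give a lower bound of order
$2^n\log t$ and an upper bound of order $2^n\min(t,\log n)$.

\section{Codes and parities}\label{sec:tools}

Vertices are elements of $\mathbb F_2^n$, and $e_i$ is the $i$-th unit vector.
A set $D\subseteq[n]=\{1,\dots,n\}$ is identified with its indicator vector, so
$x+D$ is $x$ with the coordinates in $D$ flipped, and $x+y$ is the set of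
coordinates in which $x$ and $y$ differ. The edge from $x$ to $x+e_i$ has
\emph{direction} $i$. For $B\subseteq[n]$, $x|_B$ is the restriction of $x$ to
$B$, and $x$ is \emph{even on $B$} if $x|_B$ has an even number of ones. The
\emph{density} of a set of vertices is the fraction of all vertices that it
contains. We use two elementary facts.
\begin{itemize}
\item[(W)] A walk from $x$ to $x+D$ uses every direction in $D$ an odd number of
times and every other direction an even number of times. In particular
$d_{Q_n}(x,x+D)=|D|$.
\item[(E)] If membership in a set $W$ of density $\delta$ does not depend on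
coordinate $i$, then exactly $\frac12\delta\,2^n$ edges of direction $i$ meet
$W$, because such an edge has both ends in $W$.
\end{itemize}

A sparse subgraph can afford the edges of most directions only at a small set
$W$ of vertices. A route must then enter $W$, flip most of $D$ inside $W$, and
leave, with only two steps to spare. There are two ways to enter such a set.

The first uses a \emph{Hamming code}. Let $|B|=2^r-1$ with $r\ge1$, label the
elements $i\in B$ by the distinct nonzero vectors $h_i\in\mathbb F_2^r$, and let
$C$ be the kernel of the linear map $\sigma(u)=\sum_{i\in B}u_ih_i$ from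
$\mathbb F_2^B$ onto $\mathbb F_2^r$. Then $C$ has density $2^{-r}$ in
$\mathbb F_2^B$. If $u\notin C$, then $\sigma(u)=h_j$ for exactly one $j=j(u)\in B$,
and $u+e_j\in C$. For $r=1$ the code is $\{0\}$, for $r=2$ it is $\{000,111\}$.

\begin{example}[one code]\label{ex:code}
Let $|B|=b=2^r-1\le n$ and $W=\{x: x|_B\in C\}$. Keep all edges with direction
in $B$, and the edges of the other directions at the vertices of $W$. To go from
$x$ to $x+D$, enter $W$ by at most one step in a direction $j\in B$, flip
$D\setminus B$ inside $W$, and then correct the coordinates in $B$, which takes at most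
$|D\cap B|+1$ steps. The length is at most $|D|+2$. By (E) the number of edges
is
\[
2^{n-1}\Bigl(b+\frac{n-b}{b+1}\Bigr)=2^{n-1}\Bigl((b+1)+\frac{n+1}{b+1}-2\Bigr).
\]
For $\sqrt n\le 2^r<2\sqrt n$ this has order $\sqrt n\,2^n$, and by the
inequality of arithmetic and geometric means it is at least
$2^n(\sqrt{n+1}-1)$ for every $r$. A larger block makes $W$ sparser, but its
own directions cost more, and the balance lies at $\sqrt n$.
\end{example}

The second way gains only a factor $2$ in density, but it can be free.

\begin{example}[one parity]\label{ex:parity}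
Let $B\ne\emptyset$ and let $W$ be the set of vertices that are even on $B$.
Keep all edges with direction in $B$, and the edges of the other directions at
the vertices of $W$. Suppose that $D$ meets $B$. If $x\notin W$, flip one
coordinate of $D\cap B$ to enter $W$. Then flip $D\setminus B$ inside $W$, and
finally the rest of $D\cap B$. This path has length $|D|$: the step into $W$
had to be made anyway, and we have only chosen when to make it. If $D$ misses
$B$, entering and leaving $W$ costs at most two extra steps. For $n=2$ and $B=\{1\}$
this is the $3$-edge path in $Q_2$.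
\end{example}

The waste in Example~\ref{ex:code} is that the $b$ directions of the block are
present everywhere. If $D$ misses $B$, one edge per vertex, the edge into $W$,
is enough. If $D$ meets $B$, Example~\ref{ex:parity} offers a free halving of
the density instead. So we cut $[n]$ into blocks of growing size. The two spare
steps are spent on the code of the \emph{last} block that $D$ misses. Every
later block meets $D$ and gives a free parity. The directions of a large block
are then needed only on a set that the code and the preceding parities have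
already made sparse.

\section{The construction}\label{sec:upper}

\subsection{Blocks and levels}

Let $n\ge2$. Put $N_R=2\sum_{r=1}^R(2^r-1)$ and let $R\ge1$ be maximal with
$N_R\le n$; it exists since $N_1=2$. From $N_R\ge2(2^R-1)\ge2^R$ we get
$R\le\log_2n$. Let $K=2R$ and $r(\ell)=\lceil\ell/2\rceil$, and partition
\[
[n]=B_1\sqcup\dots\sqcup B_K\sqcup L,\qquad |B_\ell|=2^{r(\ell)}-1 .
\]
The block sizes are $1,1,3,3,7,7,\dots$, and the leftover set satisfies
$|L|<N_{R+1}-N_R<2^{R+2}$. For $1\le\ell\le K$ let $C_\ell$ be a Hamming code
on $B_\ell$, with correcting coordinate $j_\ell(u)\in B_\ell$ for $u\notin C_\ell$.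

For $0\le\ell\le m\le K$ let $W_{\ell,m}$ be the set of vertices $x$ such that
$x|_{B_\ell}\in C_\ell$ (no condition if $\ell=0$) and $x$ is even on each of
$B_{\ell+1},\dots,B_m$. These sets are nested,
$W_{\ell,\ell}\supset W_{\ell,\ell+1}\supset\dots\supset W_{\ell,K}$, and
$W_{0,0}$ is the whole cube. The conditions concern disjoint nonempty blocks,
so their densities multiply:
\begin{equation}\label{eq:density}
W_{\ell,m}\text{ has density }2^{-r(\ell)}\,2^{-(m-\ell)} .
\end{equation}
Membership in $W_{\ell,m}$ depends only on the coordinates in the blocks $B_k$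
with $\ell\le k\le m$. Let $U_\ell=L\cup\bigcup_{1\le k<\ell}B_k$.

The graph $H_\ell$ of \emph{level} $\ell$, $0\le\ell\le K$, is meant to serve
the pairs of vertices whose difference misses $B_\ell$ and meets all later
blocks; level $0$ serves the differences that meet every block. Its edges are:
\begin{itemize}
\item[(a)] if $\ell\ge1$, the edge from $x$ to $x+e_{j}$ with
$j=j_\ell(x|_{B_\ell})$, for every $x\notin W_{\ell,\ell}$;
\item[(b)] for every $m$ with $\ell<m\le K$, all edges with direction in $B_m$
at the vertices of $W_{\ell,m-1}$;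
\item[(c)] all edges with direction in $U_\ell$ at the vertices of $W_{\ell,K}$.
\end{itemize}
In (b) and (c) the condition on the vertex does not involve the direction of
the edge, so it holds at both ends. Nothing is known about how $D$ meets
$U_\ell$, so these directions yield no parity; they are flipped in the
innermost set $W_{\ell,K}$.

\begin{example}\label{ex:route}
Let $n=8$, so $R=2$, $L=\emptyset$, the blocks are $\{1\},\{2\},\{3,4,5\},\{6,7,8\}$,
and $C_2=\{0\}$. Take $x=0|1|010|100$ and $D=\{1,3,4,6,7\}$. The last block
missed by $D$ is $B_2$, and $H_2$ contains the following path of length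
$7=|D|+2$ from $x$ to $x+D$.
\[
\begin{array}{cccl}
\text{flip}&\text{vertex reached}&\text{type}&\\
2&0|0|010|100&\text{(a)}&\text{enters }W_{2,2}\\
3&0|0|110|100&\text{(b)}&\text{enters }W_{2,3}\\
6&0|0|110|000&\text{(b)}&\text{enters }W_{2,4}\\
1&1|0|110|000&\text{(c)}&\text{inside }W_{2,4}\\
7&1|0|110|010&\text{(b)}&\text{inside }W_{2,3}\\
4&1|0|100|010&\text{(b)}&\text{inside }W_{2,2}\\
2&1|1|100|010&\text{(a)}&\text{leaves }W_{2,2}
\end{array}
\]
The path descends through the nested sets, fixing one parity at a time, and
finishes the blocks in reverse order on the way out.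
\end{example}

\subsection{Routing}

\begin{lemma}\label{lem:route}
Let $0\le\ell\le m\le K$ and $u\in W_{\ell,m}$. Let
$D\subseteq U_\ell\cup\bigcup_{k>m}B_k$ meet $B_k$ for every $k$ with $m<k\le K$. Then
$H_\ell$ contains a path of length $|D|$ from $u$ to $u+D$.
\end{lemma}

\begin{proof}
We use downward induction on $m$. If $m=K$, then $D\subseteq U_\ell$. Flip the
coordinates of $D$ in any order; all vertices visited lie in $W_{\ell,K}$, so
all edges used have type (c).

Let $m<K$, $F=D\cap B_{m+1}\ne\emptyset$ and $D'=D\setminus F$. Flipping a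
coordinate of $B_{m+1}$ at a vertex of $W_{\ell,m}$ uses an edge of type (b)
and leads to a vertex of $W_{\ell,m}$. Let $A=\emptyset$ if $u$ is even on
$B_{m+1}$, and otherwise $A=\{i\}$ for some $i\in F$. In $|A|$ steps we reach
$u'=u+A\in W_{\ell,m+1}$. The set $D'$ is contained in
$U_\ell\cup\bigcup_{k>m+1}B_k$ and meets every $B_k$ with $k>m+1$, so by
induction there is a path of length $|D'|$ from $u'$ to $u'+D'$. This vertex
agrees with $u'$ on the blocks that define $W_{\ell,m+1}$, so it lies in
$W_{\ell,m+1}\subseteq W_{\ell,m}$. Flipping the coordinates of $F\setminus A$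
now leads to $u+D$. The total length is $|A|+|D'|+|F\setminus A|=|D|$.
\end{proof}

The hypothesis that $D$ meets $B_{m+1}$ is what allows $A\subseteq D$. Without
it, a wrong parity would have to be changed and later restored, at the price of
two more steps.

\begin{lemma}\label{lem:level}
Let $x$ be a vertex and $D\subseteq[n]$. Let $\ell$ be the largest index with
$D\cap B_\ell=\emptyset$, or $\ell=0$ if there is none. Then
$d_{H_\ell}(x,x+D)\le|D|+2$.
\end{lemma}

\begin{proof}
By the choice of $\ell$, the set $D$ satisfies the hypothesis of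
Lemma~\ref{lem:route} with $m=\ell$. If $x\in W_{\ell,\ell}$, which is always
the case for $\ell=0$, that lemma gives a path of length $|D|$. Otherwise
$\ell\ge1$, and $x$ and $y=x+D$ have the same restriction $u\notin C_\ell$ to
$B_\ell$. Hence the \emph{same} direction $j=j_\ell(u)$ gives edges of type (a)
from $x$ to $x+e_j$ and from $y$ to $y+e_j$. Since $x+e_j\in W_{\ell,\ell}$ and
$y+e_j=(x+e_j)+D$, Lemma~\ref{lem:route} joins these two vertices by a path of
length $|D|$.
\end{proof}

\subsection{Counting edges}

Let $a_\ell2^n$, $b_\ell2^n$, $c_\ell2^n$ be the numbers of edges of types (a),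
(b), (c) in $H_\ell$.

\begin{lemma}\label{lem:count}
We have $a_0=0$ and $a_\ell<1$; $b_\ell\le3$ for even $\ell$ and $b_\ell\le2$ for odd
$\ell$; and $\sum_{\ell=0}^Kc_\ell<10$.
\end{lemma}

\begin{proof}
Type (a) has one edge for each vertex outside the nonempty set $W_{\ell,\ell}$.

For type (b), fact (E) gives $2b_\ell=\sum_{m>\ell}|B_m|\cdot
\operatorname{density}(W_{\ell,m-1})$. Let $\ell=2r$, $r\ge0$. For $q\ge1$ the
blocks $m=2r+2q-1$ and $m=2r+2q$ have size less than $2^{r+q}$, and by
\eqref{eq:density} the densities are $2^{-r}4^{1-q}$ and half of that. The two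
blocks contribute less than $\frac32\cdot2^q4^{1-q}=3\cdot2^{1-q}$, and these
numbers sum to $6$. So $b_{2r}\le3$. Let $\ell=2r-1$. The block $m=2r$
contributes less than $2^r\cdot2^{-r}=1$. For $m>2r$ the density of
$W_{2r-1,m-1}$ is half that of $W_{2r,m-1}$, so these blocks contribute at most
$3$ in total. So $b_{2r-1}\le\frac12(1+3)=2$.

For type (c), $2c_\ell=|U_\ell|\cdot\operatorname{density}(W_{\ell,K})$. Put
$r=r(\ell)$ and $q=R-r$, and note $2\sum_{s=1}^{r-1}(2^s-1)<2\cdot2^r$. For
$\ell=2r$ with $0\le r\le R$ the density is $2^{-r}4^{-q}$ and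
$|U_\ell|<2^{R+2}+3\cdot2^r$, so $2c_\ell<4\cdot2^{-q}+3\cdot4^{-q}$. For
$\ell=2r-1$ the density is $\frac12\,2^{-r}4^{-q}$ and
$|U_\ell|<2^{R+2}+2\cdot2^r$, so $2c_\ell<2\cdot2^{-q}+4^{-q}$. Summing over
$q\ge0$,
\[
\sum_{\ell=0}^Kc_\ell<\tfrac12(8+4)+\tfrac12\bigl(4+\tfrac43\bigr)=\tfrac{26}3<10.
\qedhere
\]
\end{proof}

\begin{remark}
The count explains why each block size occurs twice. When the size doubles, two
new parities divide the density by $4$, so the series for $b_\ell$ converges
and every level has bounded cost. With one block of each size $2^m-1$, the pair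
$(\ell,m)$ would contribute $\frac12(2^m-1)2^{-\ell}2^{-(m-1-\ell)}=1-2^{-m}$ to
$b_\ell$, and the same count would give only $O(2^n\log^2n)$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
By Lemma~\ref{lem:level}, $H=H_0\cup\dots\cup H_K$ is a $(2,\infty)$-detour
subgraph. Among $0,\dots,2R$ there are $R+1$ even and $R$ odd levels, so by
Lemma~\ref{lem:count}
\[
2^{-n}|E(H)|<2R+\bigl(3(R+1)+2R\bigr)+10=7R+13\le7\log_2n+13 .
\]

Now let $t\ge1$ be an integer. For $n=1$ the bound is trivial, since $Q_1$ has
one edge. If $t\ge K=2R$, then $H$ itself suffices, because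
$7R+13\le\frac72t+13$. Let $t+1\le K$. A set $D$ with $|D|\le t$ misses one of
the $t+1$ blocks $B_{K-t},\dots,B_K$, so its level in Lemma~\ref{lem:level} is
at least $K-t$. Hence $H_{K-t}\cup\dots\cup H_K$ is a $(2,t)$-detour subgraph.
At most $\frac{t+1}2+\frac12$ of these $t+1$ consecutive levels are even, so
their $b_\ell$ sum to at most $\frac52(t+1)+\frac12$, and the number of edges is
at most $2^n$ times $(t+1)+\frac52(t+1)+\frac12+10=\frac72t+14$.
\end{proof}

\section{The lower bound}\label{sec:lower}

Let $H$ be a $(2,t)$-detour subgraph of $Q_n$. Let $S(x)$ be the set of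
directions of the edges of $H$ at $x$, let $s(x)=|S(x)|$, and let $d$ be the
average of $s(x)$, so that $|E(H)|=2^nd/2$. With $\lambda=\ln\tau\to\infty$,
Theorem~\ref{thm:lower} is the claim $d\ge(1/\omega-o(1))\lambda$.

\subsection{The forced shape of a detour}

If the edge from $x$ to $x+e_i$ is missing, the only walks of length at most $3$
between its ends have directions $j,i,j$. The same rigidity holds at larger
distances; this is where $k=2$ is used.

\begin{lemma}\label{lem:shape}
Let $1\le|D|\le t$, $y=x+D$ and $D\cap S(x)=D\cap S(y)=\emptyset$. Then there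
is a direction $j\in S(x)\cap S(y)$ such that the vertex $w=y+e_j$ satisfies
$j\in S(w)$ and $D\cap S(w)\ne\emptyset$.
\end{lemma}

\begin{proof}
Take a path from $x$ to $y$ in $H$ of length at most $|D|+2$. Its first edge
has a direction $j\in S(x)$, so $j\notin D$, and by (W) $j$ is used at least
twice while each direction of $D$ is used at least once. Hence the length is
exactly $|D|+2$, $j$ is used exactly twice, each direction of $D$ once, and no
other direction occurs. The direction of the last edge lies in $S(y)$, so it is
not in $D$, so it is $j$. This edge joins $w$ to $y$, whence $j\in S(y)$ and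
$j\in S(w)$. As the length is at least $3$, the first and the last edge are
distinct and are the two uses of $j$. The edge before the last one ends at $w$
and has its direction in $D$.
\end{proof}

\subsection{One unit of degree per scale}

Call a random set $D\subseteq[n]$ \emph{$p$-random} if it contains each
coordinate independently with probability $p$. Here is the idea. Let $x$ be
uniform and $D$ $p$-random, where $1/n\ll p\ll\min(t/n,1/d)$. Then
Lemma~\ref{lem:shape} applies with probability near $1$, and $w=x+D^+$ has edges
in two directions of $D^+=D\cup\{j\}$. A given set $D^+$ is about $p$ times as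
likely as $D^+\setminus\{j\}$, and $j$ can usually be recovered from $(x,D^+)$
as the only element of $D^+\cap S(x)$. So for a uniform vertex $w$ and an
independent $p$-random set $D$ we expect
\[
\frac1p\Pr\bigl(|D\cap S(w)|\ge2\bigr)\gtrsim1 .
\]
For a vertex of degree $s$ the left side is at most $\min(s^2p/2,1/p)$. As a
function of $\ln p$ this is a bump of height of order $s$ around $p=1/s$: a
vertex serves essentially one scale. Integrate against $dp/p$. The right side
gives the logarithmic length of the range of $p$, about $\lambda$, and a vertex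
of degree $s\ge1$ contributes at most $s-1$ (Lemma~\ref{lem:integral} with
$a=s$). This suggests $d\gtrsim\lambda$, just as in Section~\ref{sec:upper}
each block size has its own level of bounded cost.

To make the recovery of $j$ rigorous we require $x$ to have small degree. The
same requirement on $y$ improves the constant from $1$ to $1/\omega$: vertices
$w$ of small degree contribute almost nothing, and a useful vertex $w$ of large
degree needs edges to vertices of small degree, whose other ends are additional
degree to be paid for.

We may assume $d<\lambda/\omega<2\lambda$, since otherwise there is nothing to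
prove. Put
\[
M=2\lambda^2,\qquad p_0=\frac\lambda n,\qquad p_1=\frac{\tau}{2n\lambda^6}\le\frac1{2\lambda^6},
\]
and let $n$ be so large that $\lambda\ge1$ and $p_1/p_0=\tau/(2\lambda^7)>1$. The
threshold $M$ is much larger than $d$; the bound $p\ge p_0$ makes $D$ nonempty;
the bound $p\le p_1$ keeps $|D|\le t$ and makes $pd$ and $M^2p$ small. Call $x$
\emph{low} if $s(x)\le M$ and \emph{high} otherwise. Let
$S_{\mathrm{low}}(w)=\{j\in S(w): w+e_j\text{ is low}\}$ and
$a(w)=|S_{\mathrm{low}}(w)|$. For integers $1\le a\le s$ let
\[
P_{s,a}(p)=1-(1-p)^a-ap(1-p)^{s-1},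
\]
and let $P_{s,0}=0$. If $T\subseteq S$, $|T|=a$ and $|S|=s$, then $P_{s,a}(p)$ is the
probability that a $p$-random set $D$ meets $T$ and satisfies $|D\cap S|\ge2$:
from the event that $D$ meets $T$ we remove the $a$ cases in which $D\cap S$ is
a single element of $T$.

\begin{lemma}\label{lem:scale}
Let $\varepsilon=2\lambda^{-5}+2\lambda^{-1}+e^{-\lambda}+\frac12\lambda^{-6}$
and let $w$ be a uniform random vertex. For every $p\in[p_0,p_1]$,
\[
(1-\varepsilon)\,p\le\mathbb E\bigl[\mathbf 1[w\text{ high}]\,P_{s(w),a(w)}(p)\bigr]+\tfrac32M^2p^2 .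
\]
\end{lemma}

\begin{proof}
Let $x$ be a uniform vertex, $D$ an independent $p$-random set and $y=x+D$.
Given $D$, the vertex $y$ is uniform, so $y$ too is uniform and independent of $D$.

\emph{A typical pair.} Let $\mathcal E$ be the event that $1\le|D|\le t$,
$D\cap S(x)=D\cap S(y)=\emptyset$, and $x$ and $y$ are low. By Markov's
inequality $\Pr(Z\ge z)\le\mathbb EZ/z$ for $Z\ge0$,
\[
\Pr(D\cap S(x)\ne\emptyset)\le pd\le\lambda^{-5},\qquad
\Pr(x\text{ high})\le d/M\le\lambda^{-1},
\]
and the same bounds hold for $y$. Further
$\Pr(D=\emptyset)=(1-p)^n\le e^{-pn}\le e^{-\lambda}$. Finally $|D|>t$ is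
impossible if $t\ge n$, and if $t<n$ then $\tau=t$ and
$\Pr(|D|>t)\le pn/t\le\frac12\lambda^{-6}$. Hence $\Pr(\mathcal E)\ge1-\varepsilon$.

\emph{Adding $j$ to $D$.} For a vertex $w$ and a set $D'$ let $A(w,D')$ be the
statement that $D'$ meets $S_{\mathrm{low}}(w)$ and $|D'\cap S(w)|\ge2$. Let
$G_j(x,D')$ be the statement that $x$ is low, $j\in D'\cap S(x)$, and
$A(x+D',D')$ holds. Suppose that $\mathcal E$ occurs, take $j$ and $w$ from
Lemma~\ref{lem:shape}, and put $D^+=D\cup\{j\}$. Since $j\in S(x)$, we have
$j\notin D$, so $w=x+D^+$. Since $w+e_j=y$ is low, $j\in S_{\mathrm{low}}(w)$.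
The set $D^+\cap S(w)$ contains $j$ and an element of $D$. So
$G_j(x,D^+)$ holds. For a fixed set $D'\ni j$ we have
$\Pr(D=D'\setminus\{j\})=\frac{1-p}p\Pr(D=D')$. Summing over $D'\ni j$, using
the independence of $x$ and $D$ and the fact that $G_j(x,D')$ requires $j\in D'$,
\[
\Pr(\mathcal E)\le\sum_{j=1}^n\Pr\bigl(j\notin D,\ G_j(x,D\cup\{j\})\bigr)
=\frac{1-p}p\;\mathbb E\sum_{j=1}^n\mathbf 1[G_j(x,D)] .
\]

\emph{Recovering $j$.} On the right side the role of $w$ is played by $y=x+D$.
Let $\beta=|D\cap S(x)|$. At most $\beta$ indices $j$ satisfy $G_j(x,D)$, and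
$\beta\le1+\beta(\beta-1)$ for every integer $\beta\ge0$, so
\[
\sum_j\mathbf 1[G_j(x,D)]\le\beta\,\mathbf 1[x\text{ low}]\,\mathbf 1[A(y,D)]
\le\mathbf 1[A(y,D)]+\beta(\beta-1)\,\mathbf 1[x\text{ low}] .
\]
The number $\beta(\beta-1)$ counts ordered pairs of distinct elements of $S(x)$
that lie in $D$. Given $x$, its mean is $s(x)(s(x)-1)p^2$, which is at most
$M^2p^2$ for low $x$. Therefore $(1-\varepsilon)p\le\Pr(A(y,D))+M^2p^2$.

\emph{The probability of $A$.} Condition on $y$. If $y$ is low, then $A(y,D)$ has
probability at most $\binom{s(y)}2p^2\le\frac12M^2p^2$. If $y$ is high, it has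
probability $P_{s(y),a(y)}(p)$. As $y$ is uniform, the lemma follows.
\end{proof}

The condition $j\in S(x)$ is essential. Without it the number of admissible $j$
would be $|D\cap S_{\mathrm{low}}(y)|$, which is not bounded by $1$, and a vertex of large
degree would appear to serve all scales $p\ge1/s$ at once.

\subsection{The total contribution of a vertex}

\begin{lemma}\label{lem:integral}
For integers $1\le a\le s$,
\[
\int_0^1\frac{P_{s,a}(p)}{p^2}\,dp=a-1+a\sum_{k=a}^{s-1}\frac1k
\;\le\;a\Bigl(1+\ln\frac sa\Bigr)\;\le\;\omega\,(s+a).
\]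
\end{lemma}

\begin{proof}
First let $s=a$. For $a=1$, $P_{1,1}=0$. For $a\ge2$ we have $P_{a,a}(0)=0$ and
$P_{a,a}'(u)=a(a-1)u(1-u)^{a-2}\ge0$. Writing $P_{a,a}(p)=\int_0^pP_{a,a}'(u)\,du$
and exchanging the order of integration, with $\int_u^1p^{-2}dp=(1-u)/u$, we get
\[
\int_0^1\frac{P_{a,a}(p)}{p^2}\,dp=a(a-1)\int_0^1(1-u)^{a-1}du=a-1 .
\]
For $s>a$, telescoping with $(1-p)^{k-1}-(1-p)^k=p(1-p)^{k-1}$ gives
\[
P_{s,a}(p)-P_{a,a}(p)=ap\bigl((1-p)^{a-1}-(1-p)^{s-1}\bigr)=ap^2\sum_{k=a}^{s-1}(1-p)^{k-1},
\]
and $\int_0^1(1-p)^{k-1}dp=1/k$. This proves the equality. For $s=a$ the first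
inequality reads $a-1\le a$. For $s>a$ the term $k=a$ contributes $a\cdot\frac1a=1$,
and $\sum_{k=a+1}^{s-1}\frac1k\le\int_a^s\frac{du}u=\ln\frac sa$. For the last
inequality put $\theta=s/a$. The concave function $\ln$ lies below its tangent
line at $1/\omega$, so
$\ln\theta\le\ln\frac1\omega+\omega\bigl(\theta-\frac1\omega\bigr)=\omega+\omega\theta-1$.
Thus $1+\ln\theta\le\omega(1+\theta)$, and we multiply by $a$.
\end{proof}

Equality in $1+\ln\theta\le\omega(1+\theta)$ holds at $\theta=1/\omega$, so
$\omega$ is the maximum of $(1+\ln\theta)/(1+\theta)$. This is the origin of the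
constant in Theorem~\ref{thm:lower}.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Divide the inequality of Lemma~\ref{lem:scale} by $p^2$ and integrate over
$[p_0,p_1]$; note that $\varepsilon$ does not depend on $p$. Since
$P_{s,a}\ge0$, we may extend the integral of $P_{s,a}/p^2$ to $[0,1]$ and apply
Lemma~\ref{lem:integral}, whose final bound is trivial for $a=0$. We obtain
\[
(1-\varepsilon)\ln\frac{p_1}{p_0}-\frac32M^2p_1\le
\omega\;\mathbb E\bigl[\mathbf 1[w\text{ high}]\,(s(w)+a(w))\bigr].
\]
The sum of $a(w)$ over high $w$ is the number of edges of $H$ between a high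
and a low vertex, which is at most the sum of $s(x)$ over low $x$. Hence
\[
\sum_{w\text{ high}}\bigl(s(w)+a(w)\bigr)\le\sum_{w\text{ high}}s(w)+\sum_{x\text{ low}}s(x)=2^nd,
\]
and the expectation above is at most $d$. On the left,
$\ln(p_1/p_0)=\lambda-7\ln\lambda-\ln2$ and
$M^2p_1\le4\lambda^4\cdot\frac12\lambda^{-6}=2\lambda^{-2}$. Therefore
\[
\omega d\ge(1-\varepsilon)(\lambda-7\ln\lambda-\ln2)-3\lambda^{-2}=(1-o(1))\lambda ,
\]
where the error term depends only on $\lambda$ and tends to $0$ because
$\tau\to\infty$. Thus $|E(H)|=2^nd/2\ge\left(\frac1{2\omega}-o(1)\right)2^n\ln\tau$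
for every $(2,t)$-detour subgraph $H$ of $Q_n$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{HP}
\emph{Hypercube problems},
\texttt{http://ktiml.mff.cuni.cz/\~{}gregor/hypercube/hypercubes\_lec14.pdf}

\end{thebibliography}
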